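\title{Compact $m$-convex sets, linking, and the problem of the sphere}

\begin{abstract}
A subset of $\mathbb R^n$ is $m$-convex if every point outside it lies on an affine $m$-plane that misses it. We show that no $2$-convex compact subset of $\mathbb R^4$, and hence no linearly convex compact subset of $\mathbb C^2$, is homeomorphic to $S^2$. This follows from a description of the \v Cech cohomology in degree $n-2$ of an $m$-convex compact set in $\mathbb R^n$, $n\ge3$: it vanishes if $2m>n$, and it is generated by cup products of classes of degree $m-1$ if $2m=n$. We also show that an $m$-convex compact set homeomorphic to $S^{n-2}$ exists in $\mathbb R^n$ if and only if $2m<n$. The proof follows a loop in the complement, chooses the missing planes piecewise constant along it, and expresses the linking class of the loop through the points where the plane changes.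
\end{abstract}

\section{The question and the results}\label{sec:intro}

A set $E\subset\mathbb R^n$ is \emph{$m$-convex with respect to a point} $x\in\mathbb R^n\setminus E$ if there is an $m$-dimensional real affine plane that contains $x$ and misses $E$; it is \emph{$m$-convex} if this holds for every $x\in\mathbb R^n\setminus E$. A set $E\subset\mathbb C^n$ is \emph{linearly convex} if every point of $\mathbb C^n\setminus E$ lies on a complex affine hyperplane that misses $E$. The complex hyperplanes of $\mathbb C^2$ are the complex lines, which are real $2$-planes in $\mathbb C^2\cong\mathbb R^4$, so a linearly convex set in $\mathbb C^2$ is $2$-convex in $\mathbb R^4$.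

Thus $E$ is $m$-convex when its complement is a union of $m$-planes. The condition becomes stronger as $m$ grows, since an $m$-plane through $x$ contains planes of every smaller dimension through $x$. For $m=n-1$, a connected $E$ lies on one side of each hyperplane that misses it, so it is an intersection of open half-spaces and is convex. For $m=1$, the complement has no bounded component, because each of its points lies on a line in the complement. In between one wants to know how much topology an $m$-convex set can carry. The following question, the \emph{problem of the sphere}, is posed in \cite{shadow}.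

\begin{quote}
\emph{Is there a linearly convex compact set in $\mathbb C^2$, or a $2$-convex compact set in $\mathbb R^4$, that is homeomorphic to the sphere $S^2$?}
\end{quote}

The two simplest examples point in opposite directions.

\begin{example}[The round sphere]\label{ex:round}
Let $n\ge3$ and let $K$ be the unit sphere of the hyperplane $\mathbb R^{n-1}\times\{0\}\subset\mathbb R^n$. It is $1$-convex: through a point of the hyperplane not in $K$ take the line perpendicular to the hyperplane, and through any other point a line parallel to it. It is not $2$-convex: a $2$-plane through the origin meets the hyperplane in at least a line through the origin, and that line meets $K$.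
\end{example}

\begin{example}[Products of spheres]\label{ex:torus}
Let $m\ge2$ and $K=S^{m-1}\times S^{m-1}\subset\mathbb R^m\times\mathbb R^m$. If $x=(x_1,x_2)\notin K$, then $x_1\notin S^{m-1}$ or $x_2\notin S^{m-1}$; accordingly $\{x_1\}\times\mathbb R^m$ or $\mathbb R^m\times\{x_2\}$ is an $m$-plane through $x$ that misses $K$. So $K$ is $m$-convex in $\mathbb R^{2m}$. For $m=2$ and $\mathbb R^2=\mathbb C$ these planes are complex lines, so the torus $S^1\times S^1\subset\mathbb C^2$ is linearly convex.
\end{example}

The complement of a single $m$-plane has the homotopy type of $S^{n-m-1}$, so a first guess is that an $m$-convex compact set has no cohomology in degrees $\ge n-m$. In $\mathbb R^4$ with $m=2$ this would exclude the sphere, but it would also exclude the torus, so the guess is false. One may then hope to repair the round sphere by bending it, and one dimension higher this succeeds: by Theorem~\ref{thm:spheres} there is a $2$-convex copy of $S^3$ in $\mathbb R^5$. In $\mathbb R^4$ the answer is nevertheless negative, and what separates the sphere from the torus is the cup product.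

Homology and cohomology are singular, with integer coefficients. For a compact set $K\subset\mathbb R^n$ put
\[
\check H^*(K)=\varinjlim_{N\supset K\ \mathrm{open}}H^*(N),
\]
with the ring structure induced by the cup products of the rings $H^*(N)$. We call this the \v Cech cohomology of $K$ and use only the definition. For compact manifolds it agrees with singular cohomology (Lemma~\ref{lem:taut}).

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $1\le m\le n-1$, and let $K\subset\mathbb R^n$ be compact and $m$-convex.
\begin{enumerate}
\item[(i)] $\check H^{n-1}(K)=0$.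
\item[(ii)] If $2m>n$, then $\check H^{n-2}(K)=0$.
\item[(iii)] If $2m=n$, then the group $\check H^{n-2}(K)=\check H^{2m-2}(K)$ is generated by cup products $a\cup b$ with $a,b\in\check H^{m-1}(K)$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:answer}
If $K\subset\mathbb R^4$ is compact and $2$-convex (in particular, if $K\subset\mathbb C^2$ is compact and linearly convex) and $\check H^1(K)=0$, then $\check H^2(K)=0$. In particular, neither a $2$-convex compact subset of $\mathbb R^4$ nor a linearly convex compact subset of $\mathbb C^2$ is homeomorphic to $S^2$.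
\end{corollary}

\begin{theorem}\label{thm:spheres}
Let $n\ge3$ and $1\le m\le n-1$. There is an $m$-convex compact set in $\mathbb R^n$ homeomorphic to $S^{n-2}$ if and only if $2m<n$.
\end{theorem}

So in $\mathbb R^4$ a compact set homeomorphic to $S^2$ can be $1$-convex, but never $2$- or $3$-convex.

\begin{corollary}\label{cor:surfaces}
A $2$-convex compact set in $\mathbb R^4$ is not homeomorphic to $S^2$, to $\mathbb{RP}^2$ or to the Klein bottle. The torus $S^1\times S^1\subset\mathbb C^2$ is linearly convex, so the condition $\check H^1(K)=0$ in Corollary~\ref{cor:answer} cannot be dropped.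
\end{corollary}

\section{Planes along a loop, and the idea of the proof}\label{sec:idea}

Cohomology of $K$ in degree $n-2$ is detected by loops in the complement that link $K$, so we ask what $m$-convexity gives along a loop. The difficulty is that the definition assigns a plane to each point with no continuity in the point. Compactness of $K$ gives a substitute: a direction that works at one point works at all nearby points, so along a loop the direction can be taken piecewise constant.

\begin{lemma}\label{lem:planes}
Let $K\subset\mathbb R^n$ be compact and $m$-convex, and let $\gamma:[0,1]\to\mathbb R^n\setminus K$ be continuous. There are a partition $0=t_0<\dots<t_r=1$, linear subspaces $L_1,\dots,L_r$ of dimension $m$, and an open set $N\supset K$ such that, with $I_i=[t_{i-1},t_i]$,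
\begin{equation}\label{eq:miss}
y-\gamma(t)\notin L_i\qquad\text{for all }y\in N,\ t\in I_i,\ i=1,\dots,r.
\end{equation}
In particular $N\cap\gamma([0,1])=\emptyset$.
\end{lemma}

\begin{proof}
We may assume $K\ne\emptyset$. For each $t$ there is an $m$-dimensional linear subspace $L$ with $(\gamma(t)+L)\cap K=\emptyset$. Since $K$ is compact and $\gamma(t)+L$ is closed, the distance $\rho$ between them is positive, and $\gamma(s)+L$ misses $K$ whenever $|\gamma(s)-\gamma(t)|<\rho$. These $s$ form an open neighborhood of $t$. A partition of mesh smaller than a Lebesgue number of the resulting cover of $[0,1]$ gives subspaces $L_i$ such that the set $\gamma(I_i)+L_i$ misses $K$. This set is closed, being the sum of a compact set and a closed set. Let $N$ be the complement of the union of these $r$ sets. The last assertion holds because $0\in L_i$.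
\end{proof}

This is where compactness of $K$ meets convexity: a closed unbounded set can miss a plane at distance zero, as a hyperbola misses its asymptote, and then the direction need not work nearby.

\subsection*{Curves in $\mathbb R^3$}
The method is visible for $n=3$, $m=2$. Let $K\subset\mathbb R^3$ be compact and $2$-convex, let $\kappa:S^1\to K$ be a closed curve, and let $\gamma$ be a loop in $\mathbb R^3\setminus K$, so $\gamma(0)=\gamma(1)$. The formula $G(\theta,t)=\kappa(\theta)-\gamma(t)$ defines a map from a torus to $\mathbb R^3\setminus\{0\}$, and the \emph{linking number} of $\kappa$ and $\gamma$ is the image of the fundamental class in $H_2(\mathbb R^3\setminus\{0\})\cong\mathbb Z$. We claim that it is zero.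

Take $t_i$ and $L_i$ as in Lemma~\ref{lem:planes}, with indices mod $r$, and triangulate the torus so that the circles $t=t_i$ are subcomplexes. Let $A_i$ be the $2$-chain given by $G$ on the annulus $S^1\times I_i$ and $z_i$ the $1$-cycle given by $G$ on the circle $t=t_i$, oriented so that $\partial A_i=z_i-z_{i-1}$; here $z_0=z_r$. The annulus is connected and $G$ maps it into $\mathbb R^3\setminus L_i$, hence into one of the two open half-spaces bounded by $L_i$; call it $Q_i$. The cycle $z_i$ lies in $Q_i\cap Q_{i+1}$, which is convex, so it can be capped there: $z_i=\partial b_i$ with $b_i$ a $2$-chain in $Q_i\cap Q_{i+1}$, and $b_0=b_r$. Then $A_i-b_i+b_{i-1}$ is a $2$-cycle in the convex set $Q_i$, so it bounds in $Q_i\subset\mathbb R^3\setminus\{0\}$. In the sum over $i$ the caps cancel, and $\sum_iA_i$ bounds. This is the claim. A circle embedded in $\mathbb R^3$ is linked by some loop in its complement (this is what the duality of Section~\ref{sec:duality} provides), so it cannot be $2$-convex.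

\subsection*{Surfaces in $\mathbb R^4$}
Now let $K$ be a closed oriented surface, $2$-convex in $\mathbb R^4$, and use the map $(y,t)\mapsto y-\gamma(t)$ on $K\times[0,1]$. The pieces $A_i$ are $3$-chains in $\mathbb R^4\setminus L_i\simeq S^1$, where every $3$-cycle bounds, so only the capping is at stake. The $2$-cycle $z_i$ lies in $\mathbb R^4\setminus(L_i\cup L_{i+1})$. If the two planes share a line, this space is $\mathbb R$ times the complement of one or two lines through the origin of $\mathbb R^3$; it deforms to $S^2$ minus two or four points and has $H_2=0$. If $L_i\cap L_{i+1}=0$, the space is $(\mathbb R^2\setminus0)\times(\mathbb R^2\setminus0)\simeq S^1\times S^1$, and $z_i$ need not bound. It does bound when $K$ is a sphere, since a map $S^2\to S^1\times S^1$ lifts to the universal cover $\mathbb R^2$. For the torus the obstruction occurs (Example~\ref{ex:square}).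

The proof of Theorem~\ref{thm:main} is this argument transposed from chains to cochains, for two reasons. An arbitrary compact set has no fundamental cycle. And linking numbers with cycles of $K$ do not see torsion: $\mathbb{RP}^2$ has $H_2=0$ but $H^2=\mathbb Z/2$. We therefore attach to each loop a cohomology class of $K$, given by an explicit formula in the difference $y-\gamma(t)$.

\section{Conventions; \v Cech cohomology of manifolds}\label{sec:conv}

We write $C_*(Y)$ and $C^*(Y)=\operatorname{Hom}(C_*(Y),\mathbb Z)$ for singular chains and cochains, $\delta\varphi=\varphi\circ\partial$, and $f_\#$ for the chain map induced by $f$. The \emph{support} $|c|$ of a chain $c$ is the union of the images of the simplices that occur in it; it is compact. We use the following textbook facts.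

\begin{enumerate}
\item[(F1)] \emph{Cross product.} The Eilenberg--Zilber (shuffle) product $C_i(Y)\times C_j(Z)\to C_{i+j}(Y\times Z)$ is bilinear and natural, $(f\times g)_\#(a\times c)=f_\#a\times g_\#c$, so that $|a\times c|\subset|a|\times|c|$. It satisfies $\partial(a\times c)=\partial a\times c+(-1)^{\dim a}a\times\partial c$. If $z\in Z$ is a point, then $a\times z$ is the image of $a$ under $y\mapsto(y,z)$, and symmetrically for a point of $Y$.
\item[(F2)] \emph{Small simplices.} If $A,B$ are open subsets of a space, the inclusion $C_*(A)+C_*(B)\to C_*(A\cup B)$ is a chain homotopy equivalence.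
\item[(F3)] \emph{Limits.} Direct limits over directed sets are exact, so they commute with homology.
\item[(F4)] \emph{Complement of a subspace.} If $L\subset\mathbb R^n$ is a linear subspace of dimension $k\le n-1$, then $\mathbb R^n\setminus L\cong L\times(L^\perp\setminus0)\simeq S^{n-k-1}$. Hence $H^j(\mathbb R^n\setminus L)=0$ for $j\ge n-k$.
\end{enumerate}

\begin{lemma}\label{lem:taut}
If a compact set $K\subset\mathbb R^n$ is homeomorphic to a sphere or to a compact manifold, then restriction $\check H^*(K)\to H^*(K)$ is a ring isomorphism.
\end{lemma}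

\begin{proof}
There are an open set $N_0\supset K$ and a retraction $r:N_0\to K$. For a sphere this is elementary: given a homeomorphism $h:K\to S^k\subset\mathbb R^{k+1}$, extend it by Tietze's theorem to $G:\mathbb R^n\to\mathbb R^{k+1}$ and put $N_0=\{G\ne0\}$, $r=h^{-1}(G/|G|)$. For a compact manifold, use that a compact locally contractible subset of $\mathbb R^n$ is a retract of a neighborhood \cite[Thm.~A.7]{Hatcher}.

Restriction is a ring homomorphism. It is onto, because $\alpha\in H^*(K)$ is the restriction of $r^*\alpha\in H^*(N_0)$. For injectivity, represent an element of the kernel by $\alpha\in H^*(N)$ with $K\subset N\subset N_0$ open and $\alpha|_K=0$. Let $N'$ be the set of $y\in N$ such that the segment from $y$ to $r(y)$ lies in $N$. It is open, since $[0,1]$ is compact, and it contains $K$, since for $y\in K$ the segment is the point $y$. Along these segments the inclusion $N'\to N$ is homotopic to $N'\xrightarrow{r}K\subset N$. Hence $\alpha|_{N'}=(r|_{N'})^*(\alpha|_K)=0$, and $\alpha$ is zero in the limit.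
\end{proof}

\section{Duality through the difference map}\label{sec:duality}

We need an isomorphism $H_1(\mathbb R^n\setminus K)\cong\check H^{n-2}(K)$. Its existence is a case of Alexander duality, but existence is not enough: to use \eqref{eq:miss} we must know that the class of a loop is computed from the differences $y-\gamma(t)$. So we construct the duality map from the difference map $d(y,x)=y-x$ and prove directly that it is an isomorphism.

Let $n\ge3$ and $X=\mathbb R^n\setminus\{0\}$. Fix a cocycle $w\in C^{n-1}(X)$ that represents a generator of $H^{n-1}(X)\cong\mathbb Z$. Let $\hat w\in C^{n-1}(\mathbb R^n)$ be its extension by $0$ on the simplices not contained in $X$, and let $T=\delta\hat w$. Then $T$ is a cocycle that vanishes on $C_n(X)$. It represents the image of $[w]$ under the connecting map $H^{n-1}(X)\to H^n(\mathbb R^n,X)$, which is an isomorphism because $\mathbb R^n$ is contractible; so $T$ represents a generator of $H^n(\mathbb R^n,X)$. For $N\subset\mathbb R^n$ open define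
\[
\Phi^N:C_q(\mathbb R^n)\to C^{n-q}(N),\qquad\Phi^N(c)(a)=T\bigl(d_\#(a\times c)\bigr).
\]
The cocycle $T$ sees only simplices that pass through the origin, so this number plays the role of an intersection number of $a$ and $c$. Three properties are immediate.

\begin{enumerate}
\item[(P1)] If $N'\subset N$, then $\Phi^{N'}(c)$ is the restriction of $\Phi^N(c)$.
\item[(P2)] If $|c|\cap N=\emptyset$, then $d(N\times|c|)\subset X$, so $\Phi^N(c)=0$.
\item[(P3)] $\delta\Phi^N(c)=(-1)^{n-q}\Phi^N(\partial c)$ for $c\in C_q(\mathbb R^n)$. Indeed, for $a\in C_{n-q+1}(N)$,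
\[
0=\delta T\bigl(d_\#(a\times c)\bigr)=T\bigl(d_\#\partial(a\times c)\bigr)=\Phi^N(c)(\partial a)+(-1)^{n-q+1}\Phi^N(\partial c)(a).
\]
\end{enumerate}

For compact $K$ let $\check C^*(K)=\varinjlim_{N\supset K}C^*(N)$; by (F3) its cohomology is $\check H^*(K)$. If $c\in C_q(\mathbb R^n\setminus K)$, then $N=\mathbb R^n\setminus|c|$ is an open neighborhood of $K$ with $\Phi^N(c)=0$. Hence the maps $\Phi^N$ induce
\[
\Phi_K:C_q(\mathbb R^n)/C_q(\mathbb R^n\setminus K)\to\check C^{n-q}(K),
\]
natural for inclusions $K'\subset K$. Choose signs $\varepsilon_q=\pm1$ with $\varepsilon_{q-1}=(-1)^{n-q}\varepsilon_q$. By (P3), $\varepsilon_q\Phi_K$ carries $\partial$ to $\delta$; so $\Phi_K$ induces maps in homology, and these may be treated as coming from a chain map. If $c$ is a relative cycle, $\Phi_K[c]$ is represented by $\Phi^N(c)$ for any open $N\supset K$ that misses $|\partial c|$, and this is a cocycle on $N$ by (P2) and (P3).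

\begin{proposition}[Duality]\label{prop:duality}
For every compact $K\subset\mathbb R^n$ and every $q$, the map $\Phi_K:H_q(\mathbb R^n,\mathbb R^n\setminus K)\to\check H^{n-q}(K)$ is an isomorphism.
\end{proposition}

\begin{proof}
We pass from points to convex sets, to finite unions of these, and to limits.

\emph{(a) Points and convex sets.} For $K=\emptyset$ both sides vanish. Let $K=\{p\}$. Balls around $p$ are cofinal among its neighborhoods, so both sides vanish for $q\ne n$, and evaluation at $p$ identifies $\check H^0(\{p\})$ with $\mathbb Z$. By (F1), $\Phi^N(c)(p)=T(g_\#c)$, where $g(x)=p-x$ is a homeomorphism of pairs $(\mathbb R^n,\mathbb R^n\setminus p)\to(\mathbb R^n,X)$. Since $H_{n-1}(\mathbb R^n,X)=0$, the universal coefficient theorem gives $H^n(\mathbb R^n,X)\cong\operatorname{Hom}(H_n(\mathbb R^n,X),\mathbb Z)$, so the generator $[T]$ maps $H_n(\mathbb R^n,X)\cong\mathbb Z$ isomorphically onto $\mathbb Z$.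

Let $K$ be compact and convex, $p\in K$, and let $K$ lie in the open ball of radius $R$ about $p$. Pushing points radially away from $p$ deforms $\mathbb R^n\setminus p$ onto $\{|x-p|\ge R\}$. The deformation preserves $\mathbb R^n\setminus K$: if $p+\lambda(x-p)\in K$ with $\lambda\ge1$, then $x\in K$ by convexity. So $\mathbb R^n\setminus K\to\mathbb R^n\setminus p$ is a homotopy equivalence, and $H_*(\mathbb R^n,\mathbb R^n\setminus K)\to H_*(\mathbb R^n,\mathbb R^n\setminus p)$ is an isomorphism by the five lemma. The $\varepsilon$-neighborhoods of $K$ are convex and cofinal, so $\check H^*(K)\to\check H^*(\{p\})$ is an isomorphism too. By naturality, so is $\Phi_K$.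

\emph{(b) Unions.} We show: if $\Phi$ is an isomorphism for $K_1$, $K_2$ and $K_1\cap K_2$, then it is one for $K_1\cup K_2$. Put $U_j=\mathbb R^n\setminus K_j$, so that $U_1\cap U_2$ and $U_1\cup U_2$ are the complements of $K_1\cup K_2$ and $K_1\cap K_2$, and write $C=C_*(\mathbb R^n)$, $C(V)=C_*(V)$. Consider the diagram
\[
\begin{array}{ccccccccc}
0&\to&\dfrac{C}{C(U_1\cap U_2)}&\to&\dfrac{C}{C(U_1)}\oplus\dfrac{C}{C(U_2)}&\to&\dfrac{C}{C(U_1)+C(U_2)}&\to&0\\[2ex]
&&\downarrow&&\downarrow&&\downarrow&&\\[0.5ex]
0&\to&P&\to&\check C^*(K_1)\oplus\check C^*(K_2)&\to&\check C^*(K_1\cap K_2)&\to&0.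
\end{array}
\]
In the top row the maps are $c\mapsto(c,c)$ and $(c_1,c_2)\mapsto c_1-c_2$. It is exact: on the left because $C(U_1)\cap C(U_2)=C(U_1\cap U_2)$, and in the middle because $c_1-c_2=v_1+v_2$ with $v_j\in C(U_j)$ means that $c=c_1-v_1=c_2+v_2$ maps to $(c_1,c_2)$.

The bottom row is the limit, over pairs of open sets $N_1\supset K_1$, $N_2\supset K_2$, of
\[
0\to\operatorname{Hom}\bigl(C(N_1)+C(N_2),\mathbb Z\bigr)\to C^*(N_1)\oplus C^*(N_2)\to C^*(N_1\cap N_2)\to0,
\]
and $P$ is the limit of the first terms. Each of these sequences is exact, as the dual of the exact sequence of free complexes $0\to C(N_1\cap N_2)\to C(N_1)\oplus C(N_2)\to C(N_1)+C(N_2)\to0$. The limit of the third terms is $\check C^*(K_1\cap K_2)$, because every open $N\supset K_1\cap K_2$ has the form $N_1\cap N_2$: the compact sets $K_1\setminus N$ and $K_2\setminus N$ are disjoint, so they have disjoint open neighborhoods $O_1,O_2$, and $N_j=N\cup O_j$ works. Every open $N\supset K_1\cup K_2$ has the form $N_1\cup N_2$, with $N_1=N_2=N$, so restriction defines a map $\rho:\check C^*(K_1\cup K_2)\to P$; it is a quasi-isomorphism by (F2)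 and (F3).

The vertical maps are $\rho\circ\Phi_{K_1\cup K_2}$, $\Phi_{K_1}\oplus\Phi_{K_2}$ and $\Phi_{K_1\cap K_2}\circ\pi$, where $\pi:C/(C(U_1)+C(U_2))\to C/C(U_1\cup U_2)$ is the quotient map, a quasi-isomorphism by (F2) and the five lemma. The squares commute by (P1): both ways around, $c$ goes to $(\Phi^{N_1}(c),\Phi^{N_2}(c))$ and $(c_1,c_2)$ goes to $\Phi^{N_1\cap N_2}(c_1-c_2)$. After inserting the signs $\varepsilon_q$ this is a map of short exact sequences of complexes. The middle and right maps are quasi-isomorphisms by assumption, so the left one is by the five lemma, and hence so is $\Phi_{K_1\cup K_2}$.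

\emph{(c) Finite unions of compact convex sets.} Induct on the number $s$ of sets, using (a) and (b): the set $(K_1\cup\dots\cup K_{s-1})\cap K_s$ is a union of $s-1$ compact convex sets, some possibly empty.

\emph{(d) General $K$.} Let $K_j$ be the union of the closed cubes of the grid $2^{-j}\mathbb Z^n$ that meet $K$. Then $K_1\supset K_2\supset\cdots\supset K$, and every point of $K_j$ is within $2^{-j}\sqrt n$ of $K$. So each compact set that misses $K$ misses some $K_j$, which gives $C_*(\mathbb R^n\setminus K)=\bigcup_jC_*(\mathbb R^n\setminus K_j)$; and each open neighborhood of $K$ contains some $K_j$, which gives $\check C^*(K)=\varinjlim_j\check C^*(K_j)$. Thus $\Phi_K$ is the direct limit of the isomorphisms $\Phi_{K_j}$ of (c).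
\end{proof}

\subsection*{The linking class of a loop}
Let $U=\mathbb R^n\setminus K$. Since $H_2(\mathbb R^n)=H_1(\mathbb R^n)=0$, the boundary map $\partial:H_2(\mathbb R^n,U)\to H_1(U)$ is an isomorphism, and we obtain an isomorphism
\[
D=\Phi_K\circ\partial^{-1}:H_1(U)\to\check H^{n-2}(K).
\]
A loop $\gamma:[0,1]\to U$ is a singular $1$-cycle, with class $[\gamma]\in H_1(U)$. These classes generate $H_1(U)$, because the Hurewicz map $\pi_1\to H_1$ is onto for each path component. Therefore
\begin{equation}\label{eq:generate}
\text{the classes $D[\gamma]$, $\gamma$ a loop in $U$, generate }\check H^{n-2}(K).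
\end{equation}
The definition of $D[\gamma]$ involves a $2$-chain bounded by $\gamma$, which crosses $K$ and about which convexity says nothing. The next lemma removes it.

\begin{lemma}\label{lem:Lambda}
Let $\gamma:[0,1]\to U$ be a loop, $0=t_0<\dots<t_r=1$ a partition, and $\sigma_i$ the affine $1$-simplex from $t_{i-1}$ to $t_i$. Let $N\supset K$ be open with $N\cap\gamma([0,1])=\emptyset$, and let $F:N\times[0,1]\to X$, $F(y,t)=y-\gamma(t)$. Then
\[
\Lambda(a)=\sum_{i=1}^rw\bigl(F_\#(a\times\sigma_i)\bigr),\qquad a\in C_{n-2}(N),
\]
is a cocycle on $N$, and $D[\gamma]$ is the image of $(-1)^n[\Lambda]\in H^{n-2}(N)$ in $\check H^{n-2}(K)$.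
\end{lemma}

\begin{proof}
If $\sigma$ is the affine simplex from $0$ to $1$, then $\sum_i\sigma_i-\sigma$ is a $1$-cycle in $[0,1]$, hence a boundary; so $\sum_i\gamma_\#\sigma_i$ represents $[\gamma]$. Choose $c\in C_2(\mathbb R^n)$ with $\partial c=\sum_i\gamma_\#\sigma_i$. Since $N$ misses $|\partial c|$, the cocycle $\Phi^N(c)$ represents $D[\gamma]$. By $T=\delta\hat w$ and (F1), for $a\in C_{n-2}(N)$,
\[
\Phi^N(c)(a)=\hat w\bigl(d_\#(\partial a\times c)\bigr)+(-1)^{n-2}\sum_i\hat w\bigl(d_\#(a\times\gamma_\#\sigma_i)\bigr).
\]
By naturality $d_\#(a\times\gamma_\#\sigma_i)=F_\#(a\times\sigma_i)$, a chain in $X$, on which $\hat w=w$; so the second term is $(-1)^n\Lambda(a)$. The first term is $\delta\psi(a)$, where $\psi(b)=\hat w(d_\#(b\times c))$ for $b\in C_{n-3}(N)$.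
\end{proof}

For $n=3$ and a cycle $a$ carried by a closed curve in $K$, the number $\Lambda(a)$ is, up to sign, the linking number of Section~\ref{sec:idea}.

\section{The jump formula and the proof of Theorem~\ref{thm:main}}\label{sec:proof}

Let $K\subset\mathbb R^n$ be compact and $m$-convex, $n\ge3$, $1\le m\le n-1$, and $U=\mathbb R^n\setminus K$.

\begin{proof}[Proof of part (i)]
Every point of $U$ lies on a line contained in $U$, namely a line inside the $m$-plane, so every component of $U$ is unbounded. The complement of a ball containing $K$ is connected and lies in $U$, so there is only one unbounded component. Thus $U$ is connected, hence path connected, and Proposition~\ref{prop:duality} gives $\check H^{n-1}(K)\cong H_1(\mathbb R^n,U)\cong\tilde H_0(U)=0$.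
\end{proof}

For the other parts fix a loop $\gamma$ in $U$, take $t_i,L_i,N$ from Lemma~\ref{lem:planes}, and let $F,\sigma_i,\Lambda$ be as in Lemma~\ref{lem:Lambda}. Indices of planes are taken mod $r$. Write $F_t=F(\cdot,t)$ and note that $F_{t_0}=F_{t_r}$. By \eqref{eq:miss}, $F$ maps $N\times I_i$ into $\mathbb R^n\setminus L_i$, and $F_{t_i}$ maps $N$ into
\[
Y_i=\mathbb R^n\setminus(L_i\cup L_{i+1}),
\]
since $t_i\in I_i\cap I_{i+1}$ for $i<r$, while $t_r\in I_r$ and $t_0\in I_1$.

In Section~\ref{sec:idea} we used that top-dimensional cycles bound in $\mathbb R^n\setminus L_i$. The dual statement is that $w$ has a primitive there: $H^{n-1}(\mathbb R^n\setminus L_i)=0$ by (F4), since $m\ge1$, so $w=\delta\beta_i$ on $\mathbb R^n\setminus L_i$ for some $\beta_i\in C^{n-2}(\mathbb R^n\setminus L_i)$. Put $\beta_{r+1}=\beta_1$. On $Y_i$ two primitives are defined, and their difference is a cocycle. Its class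
\[
\eta_i=[\beta_i-\beta_{i+1}]\in H^{n-2}(Y_i)
\]
is the \emph{jump} at $t_i$; it is the dual form of the obstruction to capping the cycle $z_i$.

\begin{proposition}[Jump formula]\label{prop:jump}
The class $D[\gamma]$ is the image in $\check H^{n-2}(K)$ of $\sum_{i=1}^rF_{t_i}^*\eta_i\in H^{n-2}(N)$.
\end{proposition}

\begin{proof}
Let $a\in C_{n-2}(N)$. The chain $F_\#(a\times\sigma_i)$ lies in $\mathbb R^n\setminus L_i$, where $w=\delta\beta_i$. Since $\partial\sigma_i=t_i-t_{i-1}$ and $F_\#(a\times t)=(F_t)_\#a$, we get from (F1)
\[
\Lambda(a)=\sum_i\beta_i\bigl(F_\#(\partial a\times\sigma_i)\bigr)+(-1)^{n-2}\sum_i\Bigl(\beta_i\bigl((F_{t_i})_\#a\bigr)-\beta_i\bigl((F_{t_{i-1}})_\#a\bigr)\Bigr).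
\]
The first sum is $\delta\psi(a)$, where $\psi(b)=\sum_i\beta_i(F_\#(b\times\sigma_i))$ for $b\in C_{n-3}(N)$. In the second, shifting the index and using $F_{t_0}=F_{t_r}$, $\beta_1=\beta_{r+1}$ gives
\[
\sum_{i=1}^r\beta_i\bigl((F_{t_{i-1}})_\#a\bigr)=\sum_{i=1}^r\beta_{i+1}\bigl((F_{t_i})_\#a\bigr).
\]
Hence $[\Lambda]=(-1)^n\sum_iF_{t_i}^*\eta_i$, and Lemma~\ref{lem:Lambda} finishes the proof.
\end{proof}

The problem is now reduced to a space that does not involve $K$, the complement of two linear subspaces. Here, and only here, the condition $2m\ge n$ enters.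

\begin{lemma}\label{lem:two}
Let $n\ge3$ and $n\le 2m\le 2n-2$. Let $L,L'\subset\mathbb R^n$ be linear subspaces of dimension $m$, and $Y=\mathbb R^n\setminus(L\cup L')$.
\begin{enumerate}
\item[(a)] If $L\cap L'\ne0$, then $H^{n-2}(Y)=0$.
\item[(b)] If $L\cap L'=0$, then $2m=n$ and $\mathbb R^n=L\oplus L'$. The projections restrict to maps $p:Y\to L\setminus0$ and $q:Y\to L'\setminus0$, and $H^{n-2}(Y)$ is infinite cyclic, generated by $p^*e\cup q^*e'$, where $e,e'$ generate $H^{m-1}(L\setminus0)$ and $H^{m-1}(L'\setminus0)$.
\end{enumerate}
\end{lemma}

\begin{proof}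
Note that $m\ge2$, since $2m\ge n\ge3$.

(a) Let $W=L\cap L'$. The open sets $\mathbb R^n\setminus L$ and $\mathbb R^n\setminus L'$ have intersection $Y$ and union $\mathbb R^n\setminus W$, so the Mayer--Vietoris sequence contains
\begin{equation}\label{eq:MV}
H^{n-2}(\mathbb R^n\setminus L)\oplus H^{n-2}(\mathbb R^n\setminus L')\to H^{n-2}(Y)\to H^{n-1}(\mathbb R^n\setminus W).
\end{equation}
By (F4) the left term vanishes because $n-2\ge n-m$, and the right term vanishes because $n-1\ge n-\dim W$.

(b) From $L\cap L'=0$ we get $2m\le n$, so $2m=n$ and $\mathbb R^n=L\oplus L'$. A point lies outside $L'$ exactly when its $L$-component is nonzero, and outside $L$ exactly when its $L'$-component is nonzero. So $(p,q)$ is a homeomorphism $Y\to(L\setminus0)\times(L'\setminus0)\simeq S^{m-1}\times S^{m-1}$. The factors have finitely generated free cohomology, concentrated in degrees $0$ and $m-1\ge1$, so by the K\"unneth theorem $H^{2m-2}(Y)\cong H^{m-1}(L\setminus0)\otimes H^{m-1}(L'\setminus0)$, with generator $p^*e\cup q^*e'$.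
\end{proof}

\begin{proof}[Proof of parts (ii) and (iii)]
By \eqref{eq:generate} it suffices to treat the classes $D[\gamma]$.

If $2m>n$, any two $m$-dimensional subspaces meet nontrivially. By Lemma~\ref{lem:two}(a) all jumps vanish, and $D[\gamma]=0$ by Proposition~\ref{prop:jump}.

If $2m=n$, then $\eta_i=0$ when $L_i\cap L_{i+1}\ne0$, and otherwise $\eta_i=k_i\,p_i^*e_i\cup q_i^*e_i'$ with $k_i\in\mathbb Z$, in the notation of Lemma~\ref{lem:two}(b) for the pair $L_i,L_{i+1}$. In the second case
\[
F_{t_i}^*\eta_i=k_i\,(p_iF_{t_i})^*e_i\cup(q_iF_{t_i})^*e_i',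
\]
with both factors in $H^{m-1}(N)$. The map $H^*(N)\to\check H^*(K)$ is a ring homomorphism, so $D[\gamma]$ is a sum of cup products of elements of $\check H^{m-1}(K)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
By Theorem~\ref{thm:main}(iii) with $n=4$, $m=2$, the group $\check H^2(K)$ is generated by products of elements of $\check H^1(K)=0$, so it vanishes. If $K\cong S^2$, Lemma~\ref{lem:taut} gives $\check H^1(K)=0$ and $\check H^2(K)\cong\mathbb Z$, a contradiction.
\end{proof}

Part (iii) cannot be strengthened to vanishing: the $m$-convex set $S^{m-1}\times S^{m-1}\subset\mathbb R^{2m}$ of Example~\ref{ex:torus} has $\check H^{2m-2}\cong\mathbb Z$ by Lemma~\ref{lem:taut}. For the torus the jump formula can be evaluated by hand.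

\begin{example}\label{ex:square}
First, in case (b) of Lemma~\ref{lem:two} the jump is a generator, that is, $k_i=\pm1$. Indeed, for $W=0$ the second map in \eqref{eq:MV} is an isomorphism onto $H^{n-1}(X)$, since $H^{n-2}$ and $H^{n-1}$ of $\mathbb R^n\setminus L$ and $\mathbb R^n\setminus L'$ vanish, and it sends $[\beta-\beta']$ to $\pm[w]$, since $\delta\beta$ and $\delta\beta'$ are the restrictions of $w$.

Let $K=S^1\times S^1\subset\mathbb C^2$, and let $\gamma$ run once around the boundary of the square $[\frac12,\frac32]^2\subset\mathbb R^2\subset\mathbb C^2$, starting at a corner. The square meets $K$ only in its center $(1,1)$. Along the two horizontal sides $|x_2|\ne1$, and the direction $\mathbb C\times0$ works; along the two vertical sides $|x_1|\ne1$, and $0\times\mathbb C$ works. There are four jumps, one at each corner $(c_1,c_2)$, and each is $\pm p^*e\cup q^*e'$ with $p,q$ the coordinate projections. On $K$ the map $F_{t_i}$ is $(y_1,y_2)\mapsto(y_1-c_1,y_2-c_2)$, and $S^1\to\mathbb C\setminus0$, $y\mapsto y-c$, has winding number $1$ for $c=\frac12$ and $0$ for $c=\frac32$. So only the corner $(\frac12,\frac12)$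 contributes, and $D[\gamma]$ restricts to $\pm u_1\cup u_2$, where $u_1,u_2\in H^1(K)$ are pulled back from generators on the two factors. This is a generator of $H^2(K)$.
\end{example}

\section{Spheres of codimension two}\label{sec:spheres}

\begin{proof}[Proof of Theorem~\ref{thm:spheres}, nonexistence for $2m\ge n$]
Let $K\cong S^{n-2}$ be $m$-convex. By Lemma~\ref{lem:taut}, $\check H^{n-2}(K)\ne0$. If $2m>n$, this contradicts Theorem~\ref{thm:main}(ii). If $2m=n$, then $m\ge2$ and $0<m-1<2m-2=n-2$, so $\check H^{m-1}(K)=0$, and Theorem~\ref{thm:main}(iii) gives $\check H^{n-2}(K)=0$, again a contradiction.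
\end{proof}

For $2m<n$ two subspaces with $L\cap L'=0$ no longer span $\mathbb R^n$, and the spare direction suggests the example. Write $\mathbb R^n=\mathbb R^k\times\mathbb R^l\times\mathbb R$. The round sphere of Example~\ref{ex:round} meets both $\mathbb R^k\times0\times0$ and $0\times\mathbb R^l\times0$. We bend it into a saddle that passes at height $1$ over the first subspace and at height $-1$ under the second. For $n=3$ this is the curve $(\cos\theta,\sin\theta,\cos2\theta)$.

\begin{proof}[Proof of Theorem~\ref{thm:spheres}, existence for $2m<n$]
Since $n-1\ge2m$, we can write $\mathbb R^{n-1}=\mathbb R^k\times\mathbb R^l$, $y=(y',y'')$, with $k,l\ge m$. Put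
\[
K=\{(y,h(y))\in\mathbb R^{n-1}\times\mathbb R:\ |y|=1\},\qquad h(y)=|y'|^2-|y''|^2 .
\]
As a graph over the unit sphere of $\mathbb R^{n-1}$, the set $K$ is compact and homeomorphic to $S^{n-2}$. Let $x=(y_0,s)\notin K$. It is enough to find a plane of dimension at least $m$ through $x$ that misses $K$. For $y_0\neq 0$ let $\Pi=\{y\in\mathbb R^{n-1}:y\cdot y_0=|y_0|^2\}$; its point nearest to the origin is $y_0$.

\emph{Case $|y_0|>1$.} The plane $\Pi$ misses the unit sphere, so the hyperplane $\Pi\times\mathbb R$ contains $x$ and misses $K$.

\emph{Case $|y_0|=1$.} Here $s\ne h(y_0)$, and $\Pi$ meets the unit sphere only at $y_0$. So $\Pi\times\{s\}$ contains $x$ and misses $K$. Its dimension is $n-2\ge(n-1)/2\ge m$, where the first inequality uses $n\ge3$.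

\emph{Case $|y_0|<1$.} Consider the two horizontal planes through $x$,
\[
\Pi'=\{(y_0',y'',s):y''\in\mathbb R^l\},\qquad\Pi''=\{(y',y_0'',s):y'\in\mathbb R^k\},
\]
of dimensions $l\ge m$ and $k\ge m$. A point of $K$ in $\Pi'$ has $|y''|^2=1-|y_0'|^2$, so its height is $2|y_0'|^2-1$; thus $\Pi'$ misses $K$ unless $s=2|y_0'|^2-1$. A point of $K$ in $\Pi''$ has $|y'|^2=1-|y_0''|^2$, so its height is $1-2|y_0''|^2$; thus $\Pi''$ misses $K$ unless $s=1-2|y_0''|^2$. The two exceptional heights differ by $2-2|y_0|^2>0$, so at least one of the planes misses $K$.
\end{proof}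

\section{Closed surfaces in $\mathbb R^4$}\label{sec:surfaces}

\begin{proof}[Proof of Corollary~\ref{cor:surfaces}]
Let $K\subset\mathbb R^4$ be a $2$-convex closed surface. By Theorem~\ref{thm:main}(iii) and Lemma~\ref{lem:taut}, $H^2(K)$ is generated by cup products of integral classes of degree $1$. The sphere was excluded in Corollary~\ref{cor:answer}.

For $\mathbb{RP}^2$ we have $H_1=\mathbb Z/2$ and $H_2=0$, so the universal coefficient theorem gives $H^1=0$ and $H^2=\mathbb Z/2$. There are no nonzero products, but $H^2\ne0$.

For the Klein bottle $H_1=\mathbb Z\oplus\mathbb Z/2$ and $H_2=0$, so $H^1=\operatorname{Hom}(H_1,\mathbb Z)=\mathbb Z$ and $H^2=\mathbb Z/2$. Let $a$ generate $H^1$. Anticommutativity gives only $2(a\cup a)=0$, which says nothing in $\mathbb Z/2$, so we argue directly. Write $K$ as the quotient of $[0,1]\times S^1$ by $(0,\zeta)\sim(1,\bar\zeta)$, and let $f:K\to\mathbb R/\mathbb Z=S^1$ be induced by the first coordinate. It has the section $t\mapsto(t,1)$, so $f_*:H_1(K)\to H_1(S^1)=\mathbb Z$ is onto and therefore generates $\operatorname{Hom}(H_1(K),\mathbb Z)$. Hence $a=\pm f^*e$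 with $e$ a generator of $H^1(S^1)$, and $a\cup a=f^*(e\cup e)=0$ because $H^2(S^1)=0$. All products vanish, but $H^2\ne0$.

The torus is linearly convex by Example~\ref{ex:torus}, and $\check H^2\cong\mathbb Z$ for it by Lemma~\ref{lem:taut}.
\end{proof}

Integer coefficients matter here. For $\mathbb{RP}^2$ the group $H^2(\,\cdot\,;\mathbb Q)$ is zero, and $H^2(\,\cdot\,;\mathbb Z/2)$ is generated by the square of the class of degree $1$, so with either of these coefficient rings the cup product condition would hold and exclude nothing.

\begin{thebibliography}{9}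

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\bibitem{shadow}
\emph{Problem of Shadow (Complex Case)},
\texttt{https://research-publication.com/\allowbreak amsj/\allowbreak uploads/\allowbreak papers/\allowbreak vol-05/\allowbreak iss-01/\allowbreak AMSJ-2016-N1-1.pdf}

\end{thebibliography}
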